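
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Abundance and the lowest piece of the Hodge filtration}


\begin{abstract}
Let $H$ be a polarized integral variation of Hodge structure of weight $w$ with unipotent local monodromies on the complement of a normal crossing divisor in a projective manifold $M$. The determinant $L$ of the lowest piece $\mathcal F^w$ of the Hodge filtration, extended canonically to $M$, is nef, and it has been conjectured to be abundant. We disprove this: on a compact quotient of $\mathfrak h\times\mathfrak h$ by an irreducible arithmetic lattice there is such a variation of weight $3$ with Hodge numbers $(1,3,3,1)$ for which $L$ has numerical dimension $1$ and Iitaka dimension $-\infty$. We then show that $L$ is abundant if and only if the directions in which $\mathcal F^w$ does not move are, at general points, the tangent directions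 to the fibers of a rational map. It follows that the conjecture holds in dimension $n$ and weight $w$ exactly when $n=1$ or $w\le 2$; in the other cases it fails for every numerical dimension $1,\dots,n-1$ and for no other.
\end{abstract}


\section{The question and the results}

\subsection{Setting}
Let $M$ be a connected compact K\"ahler manifold of dimension $n\ge1$, let $D\subset M$ be a normal crossing divisor, and let $j:S=M\setminus D\hookrightarrow M$ be the inclusion. Let $H$ be a polarized variation of Hodge structure of weight $w$ on $S$. We assume throughout that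
\begin{itemize}
\item the local system $H_{\mathbb Z}$ consists of finitely generated free $\mathbb Z$-modules and the polarization $\psi$ is defined over $\mathbb Z$, so that monodromy takes values in the automorphism group $G_{\mathbb Z}$ of a polarized lattice;
\item the Hodge filtration on $\mathcal H=H_{\mathbb Z}\otimes\mathcal O_S$ satisfies $\mathcal F^0=\mathcal H$ and $\mathcal F^{w+1}=0$;
\item the local monodromies along $D$ are unipotent.
\end{itemize}
Let $\mathcal H^{\mathrm{can}}$ be Deligne's canonical extension: the locally free extension of $\mathcal H$ to $M$ on which the Gauss--Manin connection $\nabla$ has logarithmic poles with nilpotent residues. Put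
\[
\mathcal F^p(\mathcal H^{\mathrm{can}})=j_*\mathcal F^p(\mathcal H)\cap\mathcal H^{\mathrm{can}}\subset j_*\mathcal H .
\]
By Schmid's nilpotent orbit theorem these are subbundles of $\mathcal H^{\mathrm{can}}$. We study the line bundle
\[
L:=\det\mathcal F^w(\mathcal H^{\mathrm{can}}).
\]
A theorem of Kawamata says that, when $M$ is projective, $\mathcal F^w(\mathcal H^{\mathrm{can}})$ is numerically semi-positive, that is, its tautological line bundle is nef. In particular $L$ is nef.

For a nef line bundle $L$ on a projective manifold let $\kappa(L)$ be its Iitaka dimension ($-\infty$ if no positive power has a nonzero section) and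
$\nu(L)=\max\{k:c_1(L)^k\cdot A^{n-k}\ne0\}$, with $A$ ample, its numerical dimension. Always $\kappa(L)\le\nu(L)$. The bundle is called \emph{abundant} if $\kappa(L)=\nu(L)$. The following is posed in \cite{source}.

\begin{conjecture}
If $M$ is projective, then $L=\det\mathcal F^w(\mathcal H^{\mathrm{can}})$ is nef and abundant.
\end{conjecture}

\subsection{What $L$ measures}
Write $H_x=\bigoplus_pH_x^{p,w-p}$ for the Hodge decomposition at $x\in S$. For $v\in T_xS$ the graded part of $\nabla$ is the Higgs field
\[
\theta_v=\bigoplus_p\bigl(\theta_v:H_x^{p,w-p}\to H_x^{p-1,w-p+1}\bigr).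
\]
It is the derivative of the period map, and its restriction to $H^{w,0}$ is the derivative of $x\mapsto\mathcal F^w_x$. Put
\[
K_x=\{v\in T_xS:\ \theta_v|_{H_x^{w,0}}=0\},\qquad r=n-\min_{x\in S}\dim K_x .
\]
So $K_x$ consists of the directions in which $\mathcal F^w$ stands still. In the Hodge metric $L|_S$ has semipositive curvature with null space exactly $K$ (Section \ref{sec:curv}), and one expects $\nu(L)=r$. If the leaves of $K$ were the fibers of a map $g:M\to Y$ onto an $r$-dimensional variety, one would guess that a power of $L$ is the pullback of a nef and big bundle on $Y$, and then $\kappa(L)=r$ as well. This makes the conjecture natural.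

The point to doubt is the existence of $Y$. The level sets of the \emph{full} period map are closed, because $G_{\mathbb Z}$ acts properly discontinuously on the period domain. But the leaves of $K$ are level sets of the single piece $x\mapsto\mathcal F^w_x$. This piece takes values in a Grassmannian, where the action of $G_{\mathbb Z}$ need not be properly discontinuous even near the points that occur, so nothing forces these leaves to be closed. In weight $w\le2$ the piece $\mathcal F^w$ determines the whole filtration through the polarization. Weight $3$ is the first case in which something can go wrong, and there it does.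

Even the case $n=1$ has content. A nef line bundle on a curve has positive degree, and is then big, or degree $0$, and then abundance requires it to be torsion. This is where integrality is used.

\begin{remark}\label{rem:real}
Without the integral structure abundance can fail already on an elliptic curve $M$. Let $\chi:\pi_1(M)\to U(1)$ have infinite order and let $H_{\mathbb C}=\chi\oplus\bar\chi$ with types $(w,0)$ and $(0,w)$, $w\ge1$. This is a polarized real variation, $L$ is the flat line bundle of $\chi$, and $\nu(L)=0$. A holomorphic section of $L^k$ has constant norm (maximum principle), hence is flat, hence vanishes for $k\ge1$; so $\kappa(L)=-\infty$.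
\end{remark}

\subsection{Results}

\begin{theorem}\label{thm:counter}
There are a smooth projective surface $X$ and a polarized $\mathbb Z$-variation of Hodge structure $H$ of weight $3$ on $X$ {\upshape(}with $D=\emptyset${\upshape)}, with Hodge numbers $(1,3,3,1)$, $\mathcal F^0=\mathcal H$ and $\mathcal F^4=0$, such that $L=\mathcal F^3$ is nef, $\nu(L)=1$, and no line bundle numerically equivalent to $L^k$, $k\ge1$, has a nonzero section. In particular $\kappa(L)=-\infty$, and the conjecture is false. There are also surface examples with $\nu(L)=1$ and $\kappa(L)=-\infty$ for which $D\ne\emptyset$ and the local monodromies are unipotent of infinite order.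
\end{theorem}

A \emph{general} point is a point outside some proper Zariski closed subset.

\begin{definition}
Let $M$ be projective. The distribution $K$ is \emph{algebraically integrable} if there is a dominant rational map $g:M\dashrightarrow Y$ to a projective variety of dimension $r$ whose fiber through a general point $x$ has tangent space $K_x$ at $x$. For other distributions on $S$ the definition is the same, with $\dim Y$ their generic corank.
\end{definition}

\begin{theorem}\label{thm:criterion}
In the situation of the conjecture, $\nu(L)=r$. Moreover $L$ is abundant if and only if $K$ is algebraically integrable.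
\end{theorem}

\begin{theorem}\label{thm:range}
In the situation of the conjecture:
\begin{enumerate}
\item[(a)] $L$ is nef and abundant if $K_x=\{v:\theta_v=0\}$ for general $x$; in particular whenever $w\le2$. It is also nef and abundant if $\nu(L)\in\{0,n\}$; in particular if $n=1$.
\item[(b)] For all $w\ge3$, $n\ge2$ and $1\le\nu\le n-1$ there is an example with $\dim M=n$, weight $w$, $\nu(L)=\nu$ and $\kappa(L)=-\infty$.
\end{enumerate}
Hence for given $(n,w)$ the conjecture holds if and only if $n=1$ or $w\le2$. For $w\ge3$ and $n\ge2$ the values of $\nu(L)$ for which it can fail are exactly $1,\dots,n-1$.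
\end{theorem}

Section \ref{sec:idea} explains the idea of the counterexample, and Section \ref{sec:counter} constructs it and proves Theorems \ref{thm:counter} and \ref{thm:range}(b). Section \ref{sec:curv} proves $\nu(L)=r$, Section \ref{sec:criterion} proves the criterion, and Section \ref{sec:full} proves Theorem \ref{thm:range}(a).

\subsection*{Conventions}
We write $\mathbf i=\sqrt{-1}$ and $dd^c=\frac{\mathbf i}{2\pi}\partial\bar\partial$. A polarization is a form $\psi$, symmetric or skew according to the parity of $w$, such that $H^{p,q}\perp H^{p',q'}$ unless $(p',q')=(q,p)$ and $\mathbf i^{p-q}\psi(x,\bar x)>0$ for $0\ne x\in H^{p,q}$. The Hodge metric is $|x|^2=\mathbf i^{p-q}\psi(x,\bar x)$ on $H^{p,q}$, with different types orthogonal. The curvature form of a Hermitian line bundle with local frame $e$ is $-dd^c\log|e|^2$; it represents $c_1$. For a real $(1,1)$-form $\omega$ we write $\omega(v)=\omega(v,\bar v)/\mathbf i$. The upper half plane is $\mathfrak h$; $\mathcal F^p$ often stands for $\mathcal F^p(\mathcal H^{\mathrm{can}})$. The twist $V(-1)$ shifts all Hodge types by $(1,1)$.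

\section{The idea: irreducible lattices}\label{sec:idea}

For $z\in\mathfrak h$ let $\ell_z=\mathbb C\binom z1\subset\mathbb C^2$. For $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb R)$ we have
\begin{equation}\label{eq:autom}
g\binom z1=(cz+d)\binom{gz}1,\qquad\text{so}\qquad g\,\ell_z=\ell_{gz}.
\end{equation}
With $\ell_z$ of type $(1,0)$ and $\bar\ell_z$ of type $(0,1)$ this is the basic equivariant weight-one variation on $\mathfrak h$.

\emph{The product case.} Let $\Gamma_1,\Gamma_2\subset SL_2(\mathbb R)$ be torsion-free cocompact lattices, and let $C_i=\Gamma_i\backslash\mathfrak h$. On $C_1\times C_2$ consider the real variation of weight $3$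
\[
V_1\oplus V_2,\qquad V_1=\mathbb C^2\otimes(\mathbb C e_+\oplus\mathbb Ce_-),\qquad V_2=\mathbb C^2\otimes\mathbb C^2,
\]
where $\Gamma_i$ acts on the first factor of $V_i$, $e_+$ and $e_-=\bar e_+$ are constant of types $(2,0)$ and $(0,2)$, and the second factor of $V_2$ is constant of type $(1,1)$. Then $\mathcal F^3=\ell_{z_1}\otimes e_+$ is pulled back from $C_1$, where it has positive degree (see \eqref{eq:curv} below). So $\nu(L)=\kappa(L)=1$. The leaves of $K$ are the curves $\{p\}\times C_2$, although the second factor does move the full Hodge structure, through $V_2$.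

\emph{The irreducible case.} Nothing in these local formulas uses that the group is a product. If $\Gamma\subset SL_2(\mathbb R)^2$ is a torsion-free irreducible cocompact lattice, the same formulas define a variation on $X=\Gamma\backslash\mathfrak h^2$, and $\nu(L)=1$ as before. But now the leaves of $K$ are the images of $\{p\}\times\mathfrak h$, and for the lattice used below we shall see that none of them is compact. By \eqref{eq:autom} a section of $L^k$ is a holomorphic function $f$ on $\mathfrak h^2$ with
$f(\gamma z)=(c_1z_1+d_1)^kf(z)$, a modular form of the non-parallel weight $(k,0)$; we shall see that it vanishes for $k\ge1$.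

\emph{Integrality.} It remains to realize this over $\mathbb Z$. Let $\Gamma$ come from the norm-one units of an order $\mathcal O$ in a quaternion algebra $B$ over a real quadratic field $F$, split at both real places. Then $\Gamma$ acts on $\mathcal O$ by left multiplication, and $\mathcal O\otimes\mathbb R=M_2(\mathbb R)\oplus M_2(\mathbb R)$ contains two copies of the standard representation of each factor. The two copies for the first factor provide the space $\mathbb Ce_+\oplus\mathbb Ce_-$. The Galois conjugate $V_2$ of $V_1$ cannot be avoided; its Hodge types can be hidden in the two middle places $(2,1),(1,2)$, and this is where weight $3$ is needed. Finally, we polarize each $V_\nu$ by the product of the symplectic form on the first factor and a definite symmetric form on the second. The types $(2,0)+(0,2)$ in $V_1$ and $(1,1)$ in $V_2$ force these symmetric forms to have opposite signs. We arrange this by a factor $\sqrt7\in F$, whose two conjugates have opposite signs.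

\section{The counterexample}\label{sec:counter}

\subsection{The surface}
Let $F=\mathbb Q(\sqrt7)$, $\mathcal O_F=\mathbb Z[\sqrt7]$, and let $B$ be the quaternion algebra over $F$ with generators $\alpha,\beta$ and relations
\[
\alpha^2=-1,\qquad\beta^2=3,\qquad\alpha\beta=-\beta\alpha .
\]
Write $x\mapsto\bar x$ for its canonical involution, $\mathrm{nrd}(x)=x\bar x$ and $\mathrm{trd}(x)=x+\bar x$. Let $\mathcal O=\mathcal O_F\oplus\mathcal O_F\alpha\oplus\mathcal O_F\beta\oplus\mathcal O_F\alpha\beta$, an order of $\mathbb Z$-rank $8$ stable under the involution. Let $\sigma_1,\sigma_2:F\to\mathbb R$ be the embeddings with $\sigma_1(\sqrt7)=-\sqrt7$ and $\sigma_2(\sqrt7)=\sqrt7$, and extend them to $\sigma_\nu:B\to M_2(\mathbb R)$ by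
\[
\alpha\mapsto J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad\beta\mapsto\begin{pmatrix}\sqrt3&0\\0&-\sqrt3\end{pmatrix}.
\]
These matrices satisfy the relations, and $1$ and the images of $\alpha,\beta,\alpha\beta$ form a basis of $M_2(\mathbb R)$. So $(\sigma_1,\sigma_2)$ identifies $B\otimes_{\mathbb Q}\mathbb R$ with $V:=M_2(\mathbb R)\oplus M_2(\mathbb R)$. Reduced norm and trace become $\det$ and $\operatorname{tr}$, and the involution becomes the adjugate,
\begin{equation}\label{eq:adj}
\bar x=J^{-1}x^TJ,
\end{equation}
since $J^{-1}\begin{pmatrix}a&c\\b&d\end{pmatrix}J=\begin{pmatrix}d&-b\\-c&a\end{pmatrix}$. As $B$ is simple, each $\sigma_\nu$ is injective on $B$.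

Let $\mathcal O^1=\{\gamma\in\mathcal O:\mathrm{nrd}(\gamma)=1\}$ and $\Gamma=\{\gamma\in\mathcal O^1:\gamma\equiv1\bmod 3\mathcal O\}$.

\begin{lemma}\label{lem:group}
$B$ is a division algebra. The group $\Gamma$ is torsion-free, and via $(\sigma_1,\sigma_2)$ it is a discrete cocompact subgroup of $SL_2(\mathbb R)^2$. It acts freely and properly discontinuously on $\mathfrak h^2$, and $X=\Gamma\backslash\mathfrak h^2$ is a smooth projective surface with $\pi_1(X)=\Gamma$.
\end{lemma}

\begin{proof}
\emph{Division algebra.} Since $7\equiv1\bmod3$ is a square in $\mathbb Q_3$, we may embed $F$ in $\mathbb Q_3$. We show that the norm form $a^2+b^2-3(c^2+d^2)$ has no nontrivial zero over $\mathbb Q_3$. As $-1$ is not a square mod $3$, the form $a^2+b^2$ is anisotropic and its nonzero values have even valuation. So nonzero values of $3(c^2+d^2)$ have odd valuation, and equality $a^2+b^2=3(c^2+d^2)$ forces both sides to vanish, hence $a=b=c=d=0$.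

\emph{Torsion-free and discrete.} $\Gamma$ acts faithfully on $\mathcal O\cong\mathbb Z^8$ and trivially mod $3$; by Minkowski, an element of finite order in $GL_8(\mathbb Z)$ that is congruent to $1$ mod $3$ is trivial. Discreteness holds because $\mathcal O$ is a lattice in $V$.

\emph{Cocompact.} This is a case of theorems of Borel--Harish-Chandra \cite{BHC} and Mostow--Tamagawa; here is a direct argument. Let $G=SL_2(\mathbb R)^2\subset V$, and choose a compact, convex, symmetric $Q\subset V$ of volume at least $2^8\operatorname{covol}(\mathcal O)$. Let $g\in G$. Left multiplication by $g$ preserves volume on $V$, so by Minkowski's convex body theorem $gQ$ contains some $0\ne x\in\mathcal O$; write $x=gc$ with $c\in Q$. Then $\mathrm{nrd}(x)=\mathrm{nrd}(c)$ is an element of $\mathcal O_F$ with conjugates bounded independently of $g$. So it takes finitely many values $a$, and these are nonzero because $B$ is a division algebra. For fixed $a$ we have $a\mathcal O=\mathcal O\bar xx\subset\mathcal Ox\subset\mathcal O$, so there are finitely many possible left ideals $\mathcal Ox$. If $\mathcal Ox=\mathcal Ox'$ and $\mathrm{nrd}(x)=\mathrm{nrd}(x')$,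 then $x=ux'$ with $u\in\mathcal O^1$. Hence there is a finite set $\{x_i\}$, independent of $g$, such that $x=ux_i$ and $\mathrm{nrd}(x)=\mathrm{nrd}(x_i)$ for some $u\in\mathcal O^1$ and some $i$, and
\[
g=xc^{-1}=u\,x_i\,\bar c\,\mathrm{nrd}(x_i)^{-1}.
\]
The elements $x_i\bar c\,\mathrm{nrd}(x_i)^{-1}$, $c\in Q$, that lie in the closed subset $G\subset V$ form a compact set. So $G=\mathcal O^1\cdot(\text{compact set})$. The index of $\Gamma$ in $\mathcal O^1$ is finite because $\mathcal O/3\mathcal O$ is finite.

\emph{The quotient.} A discrete subgroup of $G$ acts properly discontinuously on $\mathfrak h^2$, with finite stabilizers; for $\Gamma$ these are trivial, as $\Gamma$ is torsion-free. So $X$ is a compact complex surface with $\pi_1(X)=\Gamma$. The metric $\|dz_1\wedge dz_2\|^2=y_1^2y_2^2$ on the canonical bundle is invariant, and its curvature form is $2(\omega_1+\omega_2)$, where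
\begin{equation}\label{eq:curv}
\omega_\nu=-dd^c\log y_\nu=\frac{\mathbf i}{8\pi}\,\frac{dz_\nu\wedge d\bar z_\nu}{y_\nu^2}\ \ge0 .
\end{equation}
This is positive, so $X$ is projective by Kodaira's theorem.
\end{proof}

\subsection{The variation}
Let $H_{\mathbb Z}$ be the local system $\Gamma\backslash(\mathfrak h^2\times\mathcal O)$ on $X$, with $\Gamma$ acting on $\mathcal O$ by left multiplication, and put
\[
\psi(x,y)=\mathrm{Tr}_{F/\mathbb Q}\,\mathrm{trd}(\sqrt7\,\alpha\,\bar x\,y).
\]
It is $\mathbb Z$-valued on $\mathcal O$, nondegenerate (the trace form of $B$ over $\mathbb Q$ is, and $\sqrt7\alpha$ is invertible), and $\Gamma$-invariant because $\overline{\gamma x}\,\gamma y=\bar xy$. It is skew, since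
\[
\mathrm{trd}(\sqrt7\alpha\bar yx)=\mathrm{trd}\bigl(\overline{\sqrt7\alpha\bar yx}\bigr)=-\mathrm{trd}(\sqrt7\,\bar xy\alpha)=-\mathrm{trd}(\sqrt7\alpha\bar xy).
\]

We have $H_{\mathbb C}=V_1\oplus V_2$ with $V_\nu=M_2(\mathbb C)=\mathbb C^2\otimes\mathbb C^2$, where $v\otimes u$ stands for the matrix $vu^T$, the group $\Gamma$ acts on the first factor through $\sigma_\nu$, and complex conjugation is entrywise. The summands are orthogonal for $\psi$. Put $\varepsilon_1=-1$, $\varepsilon_2=1$ and $\omega(v,v')=v^TJv'$. By \eqref{eq:adj},
\begin{equation}\label{eq:psi}
\psi(v\otimes u,v'\otimes u')=\varepsilon_\nu\sqrt7\operatorname{tr}\bigl(JJ^{-1}(vu^T)^TJv'u'^T\bigr)=\varepsilon_\nu\sqrt7\;\omega(v,v')\;(u^Tu')\quad\text{on }V_\nu .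
\end{equation}
Let $e_\pm=\binom1{\pm\mathbf i}$. Then $e_\pm^Te_\pm=0$ and $e_+^Te_-=2$. At $(z_1,z_2)\in\mathfrak h^2$ we define the Hodge decomposition as follows.
\[
\begin{array}{c|cccc}
&H^{3,0}&H^{2,1}&H^{1,2}&H^{0,3}\\ \hline
V_1&\ell_{z_1}\otimes e_+&\bar\ell_{z_1}\otimes e_+&\ell_{z_1}\otimes e_-&\bar\ell_{z_1}\otimes e_-\\
V_2&0&\ell_{z_2}\otimes\mathbb C^2&\bar\ell_{z_2}\otimes\mathbb C^2&0
\end{array}
\]

\begin{proposition}\label{prop:vhs}
This is a polarized $\mathbb Z$-variation of Hodge structure of weight $3$ on $X$ with Hodge numbers $(1,3,3,1)$.
\end{proposition}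

\begin{proof}
Complex conjugation exchanges $\ell$ with $\bar\ell$ and $e_+$ with $e_-$, which gives Hodge symmetry. Equivariance is \eqref{eq:autom}.

\emph{Holomorphy and transversality.} The filtration is
\begin{gather*}
F^3=\ell_{z_1}\otimes e_+,\qquad F^2=\mathbb C^2\otimes e_+\ \oplus\ \ell_{z_2}\otimes\mathbb C^2,\\
F^1=(\mathbb C^2\otimes e_++\ell_{z_1}\otimes\mathbb C^2)\oplus V_2,\qquad F^0=V_1\oplus V_2 .
\end{gather*}
It varies holomorphically, and
$\nabla F^3\subset\mathbb C^2\otimes e_+\subset F^2$, $\nabla F^2\subset\mathbb C^2\otimes e_+\oplus V_2\subset F^1$ (tensored with $1$-forms); the last condition $\nabla F^1\subset F^0$ is empty.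

\emph{Polarization.} Since $\omega$ vanishes on $\ell$ and on $\bar\ell$, and $e_\pm^Te_\pm=0$, formula \eqref{eq:psi} shows that $H^{p,q}$ is orthogonal to $H^{p',q'}$ unless $(p',q')=(q,p)$. For $v=\binom z1$ and $y=\operatorname{Im}z$ we have $\omega(v,\bar v)=\bar z-z=-2\mathbf iy$ and $\omega(\bar v,v)=2\mathbf iy$. On $V_1$, the product of $\mathbf i^{p-q}$ with the value of $\omega$ is, for the types $(3,0),(2,1),(1,2),(0,3)$ in this order,
\[
(-\mathbf i)(-2\mathbf iy_1),\qquad\mathbf i(2\mathbf iy_1),\qquad(-\mathbf i)(-2\mathbf iy_1),\qquad\mathbf i(2\mathbf iy_1).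
\]
All four equal $-2y_1$. Multiplication by $\varepsilon_1\sqrt7\,e_+^Te_-=-2\sqrt7$ gives $\mathbf i^{p-q}\psi(x,\bar x)=4\sqrt7\,y_1>0$. On $V_2$, for the types $(2,1),(1,2)$, we get $\mathbf i(-2\mathbf iy_2)=(-\mathbf i)(2\mathbf iy_2)=2y_2$, and multiplication by $\varepsilon_2\sqrt7\,u^T\bar u$ gives a positive number for $u\ne0$.
\end{proof}

Here $K$ is spanned by $\partial/\partial z_2$: the line $\ell_{z_1}\otimes e_+$ moves with $z_1$ but not with $z_2$. On the other hand $\theta_{\partial/\partial z_2}\ne0$ on $V_2$, so the full period map is locally an immersion.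

\subsection{Positivity without sections}

\begin{proof}[Proof of Theorem \ref{thm:counter}, case $D=\emptyset$]
Let $L=\mathcal F^3$ on $X$. The local frame $\binom{z_1}1\otimes e_+$ has squared norm $4\sqrt7\,y_1$, so $c_1(L)$ is represented by the form $\omega_1\ge0$ of \eqref{eq:curv}. Hence $L$ is nef, $L^2=\int_X\omega_1^2=0$, and $L\cdot A=\int_X\omega_1\wedge\omega_A>0$ if $A$ is ample with positive curvature form $\omega_A$. So $\nu(L)=1$.

\emph{Claim: $L\cdot C>0$ for every irreducible curve $C\subset X$.} The idea is that a curve with $L\cdot C=0$ would be a compact leaf of $K$, and its fundamental group would be too large to fix a point $p\in\mathfrak h$. Suppose $L\cdot C=\int_C\omega_1=0$. Let $\widetilde C\subset\mathfrak h^2$ be the preimage of $C$ and $C'$ an irreducible component of $\widetilde C$. Since $\omega_1\ge0$ restricts to zero on the regular part of $\widetilde C$, so does $dz_1$; hence $C'\subset\{p\}\times\mathfrak h$ for some $p$, and $C'=\{p\}\times\mathfrak h$ because $C'$ is closed analytic of dimension one. Let $\Delta\subset\Gamma$ be the stabilizer of $C'$.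

We first show that $\Delta\backslash C'$ is compact. Choose a compact $Q\subset\mathfrak h^2$ with $\Gamma Q=\mathfrak h^2$. The components of $\widetilde C$ form a locally finite family, so only finitely many translates of $C'$ meet $Q$, say $\gamma_1C',\dots,\gamma_kC'$. Let $x\in C'$ and write $x=\gamma q$ with $q\in Q$. Then $q\in\gamma^{-1}C'$, so $\gamma^{-1}C'=\gamma_iC'$ for some $i$, and $\delta:=\gamma_i^{-1}\gamma^{-1}\in\Delta$. Now $\delta x=\gamma_i^{-1}q$ lies in $\gamma_i^{-1}Q\cap C'$. So $C'=\Delta\cdot\bigcup_i(\gamma_i^{-1}Q\cap C')$.

Thus $\Delta$ acts freely, properly discontinuously and cocompactly on $\{p\}\times\mathfrak h$. It is the fundamental group of a compact Riemann surface uniformized by $\mathfrak h$, that is, of genus at least $2$, and therefore nonabelian. But $\sigma_1$ is injective and maps $\Delta$ into the stabilizer of $p$ in $SL_2(\mathbb R)$, which is isomorphic to $SO(2)$ and abelian. This contradiction proves the claim.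

\emph{No sections.} Let $N$ be numerically equivalent to $L^k$, $k\ge1$, and suppose $0\ne s\in H^0(X,N)$. The divisor $\operatorname{div}(s)$ is effective, and it is nonzero because $N\cdot A=kL\cdot A>0$. By the claim $L\cdot\operatorname{div}(s)>0$. But $L\cdot\operatorname{div}(s)=kL^2=0$, a contradiction. So $\kappa(L)=-\infty<1=\nu(L)$.
\end{proof}

If one prefers $D\ne\emptyset$, one can restrict $H$ to the complement of any normal crossing divisor in $X$: the local monodromies are trivial and the canonical extension is the original bundle. To make the monodromy infinite, we add a summand that does not contribute to $\mathcal F^3$.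

\begin{proof}[Proof of Theorem \ref{thm:counter}, infinite local monodromy]
Let $\Gamma(3)\subset SL_2(\mathbb Z)$ be the principal congruence subgroup. The curve $\Gamma(3)\backslash\mathfrak h$ is $\mathbb P^1$ minus four points: the index in $PSL_2(\mathbb Z)$ is $12$, so there are $12/3=4$ cusps, and the Euler characteristic $-12/6=-2=2-2g-4$ gives $g=0$. Let $V$ be the weight-one variation of the universal elliptic curve on it. A parabolic element of $\Gamma(3)$ has trace $\pm2$, and the trace is $\equiv2\bmod3$, so it is $2$. Hence the local monodromies of $V$ are unipotent and nontrivial.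

Choose a nonconstant rational function on $X$ and a composition of blow-ups $\mu:M\to X$ of smooth surfaces such that it becomes a morphism $g:M\to\mathbb P^1$ and $D:=g^{-1}(\text{4 points})$, with reduced structure, has normal crossings. On $S=M\setminus D$ take
\[
\mu^*H\ \oplus\ g^*V(-1),
\]
which has weight $3$; the polarization of $V$ also polarizes $V(-1)$ because $\mathbf i^{p-q}$ is unchanged. Along a component of $D$ of multiplicity $m$ in its fiber, the monodromy on the first summand is trivial, and on the second it is $T^m\ne1$ with $T$ a unipotent local monodromy of $V$. So it is unipotent of infinite order. Since $V(-1)$ has types $(2,1),(1,2)$, we get $\mathcal F^3=\mu^*(\mathcal F^3(H))$, so the new $L$ is the pullback of the old one. Its powers have the same sections as those of the old one, so $\kappa=-\infty$. The pullback is nef with square $0$, and not numerically trivial because its intersection with $\mu^*A$ is the old $L\cdot A>0$. So $\nu=1$.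
\end{proof}

\subsection{All weights, dimensions and numerical dimensions}

\begin{proof}[Proof of Theorem \ref{thm:range}(b)]
Let $(X,H)$ be as above, $\lambda=\mathcal F^3(H)$, and let $C\subset X$ be a smooth ample curve, so $\deg\lambda|_C>0$. Let $0\le j\le n-2$ and
\[
M=X\times C^j\times\mathbb P^{n-2-j},\qquad D=\emptyset .
\]
Let $E_{\mathbb Z}$ be the constant Hodge structure $H^1$ of an elliptic curve. For $w\ge3$ put
\[
H_w=\Bigl(\mathrm{pr}_0^*H\oplus\bigoplus_{i=1}^j\mathrm{pr}_i^*(H|_C)\Bigr)\otimes E_{\mathbb Z}^{\otimes(w-3)},
\]
a polarized $\mathbb Z$-variation of weight $w$ with $\mathcal F^0$ everything and $\mathcal F^{w+1}=0$. Its $\mathcal F^w$ is the tensor product of the $\mathcal F^3$ of the bracket with the constant line $F^{w-3}(E^{\otimes(w-3)})$, so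
\[
L=\lambda\boxtimes(\lambda|_C)^{\boxtimes j}\boxtimes\mathcal O .
\]
This is nef. Let $a,b_1,\dots,b_j$ be the pulled-back first Chern classes. Then $a^2=0$ and $b_i^2=0$, so $c_1(L)^{j+1}=(j+1)!\,a\,b_1\cdots b_j$ and $c_1(L)^{j+2}=0$. The class $a\,b_1\cdots b_j$ is represented by a nonzero semipositive form (the product of $\omega_1$ and positive forms on the curves), so its product with the complementary power of an ample class is positive. Hence $\nu(L)=j+1$, and $j+1$ runs through $1,\dots,n-1$. By the K\"unneth formula $H^0(M,L^k)$ has the factor $H^0(X,\lambda^k)=0$ for $k\ge1$. So $\kappa(L)=-\infty$.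
\end{proof}

\section{Curvature and the numerical dimension}\label{sec:curv}

From now on $M$ is projective. The goal of this section is $\nu(L)=r$. On $S$ this is a statement about a curvature form. The difficulty is that the Hodge metric is singular along $D$, so that we must show that its curvature form nevertheless computes intersection numbers.

\subsection{The canonical extension under pullback}\label{ss:can}
On a polydisc with coordinates $t_i$ and $D=\{t_1\cdots t_l=0\}$ let $T_i$ be the local monodromies, $N_i=\log T_i$ and $z_i=\frac{\log t_i}{2\pi\mathbf i}$. If $v_1,\dots,v_m$ is a multivalued flat frame of $\mathcal H$, then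
\[
\exp\Bigl(-\sum_iz_iN_i\Bigr)v_j,\qquad j=1,\dots,m,
\]
is a single-valued frame of $\mathcal H$, and it is a frame of $\mathcal H^{\mathrm{can}}$. In particular canonical extensions commute with duals and exterior powers.

Let $\mu:M'\to M$ be a morphism of connected projective manifolds with $\mu(M')\not\subset D$ and such that $D'=\mu^{-1}(D)$ has normal crossings. Locally $\mu^*t_i$ is a unit times a monomial in equations of components of $D'$. So on the bundle generated by the pulled-back frames $\nabla$ has logarithmic poles whose residues are, up to a common factor, nonnegative integral combinations of the commuting nilpotent $N_i$, hence nilpotent. By uniqueness $\mu^*(\mathcal H^{\mathrm{can}})=(\mu^*\mathcal H)^{\mathrm{can}}$. Moreover, a subbundle of $\mathcal H^{\mathrm{can}}$ extending $\mathcal F^p$ equals $j_*\mathcal F^p\cap\mathcal H^{\mathrm{can}}$, because the quotient is torsion-free. Applied on $M'$ this gives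
\[
\mu^*\mathcal F^p(\mathcal H^{\mathrm{can}})=\mathcal F^p\bigl((\mu^*\mathcal H)^{\mathrm{can}}\bigr),
\]
and $\mu^*L$ is the line bundle attached to $\mu^*H$. We use this for birational $\mu$ and for inclusions of submanifolds $Z\not\subset D$ for which $D\cap Z$ has normal crossings. In particular, blowing up strata of $D$, we can make $D$ simple normal crossing (snc) without changing $S$. Iitaka dimension is invariant under birational pullback.

\subsection{Curvature}\label{ss:curv}
Let $E^p=\mathcal F^p/\mathcal F^{p+1}$ on $S$. By Griffiths (see \cite[\S7]{Schmid}), in the $C^\infty$ splitting $\mathcal H=\bigoplus E^p$ the flat connection is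
\[
\nabla=D_h+\theta+\theta^*,
\]
where $D_h$ is the sum of the Chern connections of the $E^p$ for the Hodge metric and $\theta^*$ is the adjoint of $\theta$. The type-preserving part of $\nabla^2=0$ is $D_h^2=-(\theta\wedge\theta^*+\theta^*\wedge\theta)$, so the curvature $\Theta$ satisfies $\Theta(v,\bar v)=\theta_v^*\theta_v-\theta_v\theta_v^*$, with trace $|\theta_v|_{E^p}|^2-|\theta_v|_{E^{p+1}}|^2$ on $E^p$ (Hilbert--Schmidt norms). Since $\det\mathcal F^p=\bigotimes_{q\ge p}\det E^q$ isometrically, summing over all indices $q\ge p$ gives for the curvature form $\omega_p$ of $\det\mathcal F^p$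
\[
\omega_p(v)=\frac1{2\pi}\bigl|\theta_v|_{H^{p,w-p}}\bigr|^2 .
\]
Therefore:
\begin{itemize}
\item the curvature form $\omega_L=\omega_w$ of $L$ is semipositive with null space $K_x$ at $x$;
\item the curvature form $\omega_G=\sum_p\omega_p$ of $\bigotimes_p\det\mathcal F^p$ is semipositive with null space $\{v:\theta_v=0\}$.
\end{itemize}

The bundle map $T_S\to\mathrm{Hom}(\mathcal F^w,\mathcal F^{w-1}/\mathcal F^w)$ with kernel $K$ is holomorphic. As $\nabla$ has logarithmic poles, it extends to a map $T_M(-\log D)\to\mathrm{Hom}(\mathcal F^w,\mathcal F^{w-1}/\mathcal F^w)$ of vector bundles on $M$, whose degeneracy loci are closed analytic and hence algebraic. So $\dim K_x=n-r$ for general $x$. The same reasoning shows that $\dim\{v:\theta_v=0\}$ is constant for general $x$. Moreover, if $g:M\dashrightarrow Y$ is dominant with $\dim Y=r$ and $K=\ker dg$ on a nonempty open set in the classical topology, then $K=\ker dg$ at general points: on a connected Zariski open set both are holomorphic subbundles of the tangent bundle of the same rank. The same holds for $\{v:\theta_v=0\}$, with $\dim Y$ its generic corank.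

\subsection{Growth near the boundary}
On $(\Delta^*)^l\times\Delta^{n-l}$ let $\omega_P$ be the product of the Poincar\'e metrics and $|v|_P$ the corresponding norm. On smaller polydiscs, changing the coordinates adapted to $D$ changes $\omega_P$ only to an equivalent metric. So there is a Hermitian metric on $S$, again denoted $\omega_P$, that is equivalent to the local ones near $D$. We write $O(\omega_P^k)$ for a $2k$-form with bounded coefficients relative to $\omega_P$.

\begin{lemma}\label{lem:growth}
Let $U$ be a coordinate polydisc with $D\cap U=\{t_1\cdots t_l=0\}$. On a smaller polydisc with $|t_i|<1/e$ the following hold, with a constant $C$.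
\begin{enumerate}
\item[(a)] $|\theta_v|\le C|v|_P$. Hence $0\le\omega_L\le C\omega_P$, and a local lift of the period map sends a path of Poincar\'e length $\ell$ to a path of length at most $C\ell$ in the period domain with an invariant metric.
\item[(b)] If $e$ is a local frame of $L$, then $\bigl|\log|e|^2\bigr|\le C\bigl(1+\sum_{i\le l}\log(-\log|t_i|)\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The derivative of the period map in direction $v$ is the horizontal vector $\theta_v$. An invariant metric on the period domain is, on horizontal vectors, equivalent to the Hilbert--Schmidt norm by homogeneity, and its holomorphic sectional curvatures in horizontal directions are bounded above by a negative constant (Griffiths--Schmid \cite{GS}). Apply Ahlfors' lemma to the coordinate discs $\Delta^*$ and $\Delta$ through a point, lifting $\Delta^*$ to $\mathfrak h$. This bounds $|\theta_{\partial/\partial t_i}|$ by a multiple of $|\partial/\partial t_i|_P$ for each $i$, and (a) follows.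

(b) Let $v$ be a multivalued flat section of $\mathcal H$. From $D_hv=-(\theta+\theta^*)v$ we get $\bigl|d\log|v|^2\bigr|\le2|\theta+\theta^*|$, which is bounded relative to $\omega_P$ by (a). So $\log|v|^2$ grows at most linearly with the Poincar\'e distance from a base point. On the strip $0\le\operatorname{Re}z_i\le1$ this distance is at most $C(1+\sum\log(-\log|t_i|))$, and therefore $|v|^2\le C\prod(-\log|t_i|)^C$ there. A section $\sigma$ of $\mathcal H^{\mathrm{can}}$ is a combination, with bounded coefficients, of the sections $\exp(-\sum z_iN_i)v_j$, and these are combinations of flat sections with polynomials in the $z_i$ as coefficients. Hence also $|\sigma|^2\le C\prod(-\log|t_i|)^C$.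

Let $\rho=\operatorname{rk}\mathcal F^w$. Then $L$ is a line subbundle of $(\bigwedge^\rho\mathcal H)^{\mathrm{can}}$, with the induced Hodge metric. The previous bound for $\bigwedge^\rho H$ gives the upper bound for $\log|e|^2$. For the lower bound choose a local section $e'$ of the dual bundle, which is the canonical extension of the dual variation, with $\langle e,e'\rangle=1$. Then $1\le|e||e'|$, and the bound for $|e'|$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:integral}
Let $D$ be snc and let $a$ be a smooth closed $(n-k,n-k)$-form on $M$. Then
\[
\int_Mc_1(L)^k\wedge a=\int_S\omega_L^k\wedge a,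
\]
and the right side converges absolutely.
\end{lemma}

\begin{proof}
For $k=0$ there is nothing to prove. Let $k\ge1$. Let $s_i$ be the canonical section of $\mathcal O(D_i)$ for the component $D_i$ of $D$, with a smooth metric such that $|s_i|^2<e^{-e}$. Put $\ell_i=-\log|s_i|^2$ and $u_i=\log\ell_i>1$. Then
\[
\partial u_i=\frac{\partial\ell_i}{\ell_i},\qquad\partial\bar\partial u_i=\frac{\partial\bar\partial\ell_i}{\ell_i}-\frac{\partial\ell_i\wedge\bar\partial\ell_i}{\ell_i^2}
\]
are bounded relative to $\omega_P$, because $\partial\ell_i=-dt_i/t_i+(\text{smooth})$ near $D_i$. Let $\eta:\mathbb R\to[0,1]$ be smooth with $\eta=1$ on $(-\infty,0]$ and $\eta=0$ on $[1,\infty)$, and let $\chi_R=\prod_i\eta(u_i-R)$. Then $\chi_R$ has compact support in $S$, and $\partial\bar\partial\chi_R=O(\omega_P)$ uniformly in $R$, with support in $\bigcup_i\{u_i\ge R\}$.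

Let $\omega_0$ be the curvature form of a smooth metric on $L$. Then $\omega_L=\omega_0-dd^c\phi$ on $S$, where $\phi$ is the logarithm of the quotient of the squared norms, and $|\phi|\le C(1+\sum u_i)$ by Lemma \ref{lem:growth}(b). Hence
\[
\omega_L^k\wedge a-\omega_0^k\wedge a=-dd^c\phi\wedge T,\qquad T=\sum_{q=0}^{k-1}\omega_L^q\wedge\omega_0^{k-1-q}\wedge a ,
\]
and $T$ is closed and $O(\omega_P^{n-1})$ by Lemma \ref{lem:growth}(a). By Stokes' theorem
\[
\Bigl|\int_S\chi_R\,dd^c\phi\wedge T\Bigr|=\Bigl|\int_S\phi\,dd^c\chi_R\wedge T\Bigr|\le C\int_{\bigcup\{u_i\ge R\}}\Bigl(1+\sum_ju_j\Bigr)\omega_P^n .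
\]
The function $1+\sum u_j$ is integrable for $\omega_P^n$, since $\int_0^{1/e}\frac{1+\log(-\log\rho)}{\rho\log^2\rho}\,d\rho<\infty$; so the right side tends to $0$ as $R\to\infty$. The forms $\omega_L^k\wedge a$ and $\omega_0^k\wedge a$ are $O(\omega_P^n)$, hence integrable, and dominated convergence gives $\int_S\omega_L^k\wedge a=\int_S\omega_0^k\wedge a=\int_Mc_1(L)^k\wedge a$.
\end{proof}

\begin{corollary}\label{cor:nu}
$\nu(L)=r$. In particular $\nu$ is unchanged when $M$ is replaced by a birational model $M'$ as in \S\ref{ss:can}.
\end{corollary}

\begin{proof}
If $A$ is ample with positive curvature form $\omega_A$, then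
\[
L^k\cdot A^{n-k}=\int_S\omega_L^k\wedge\omega_A^{n-k}.
\]
For snc $D$ this is Lemma \ref{lem:integral}. In general apply the lemma to $\mu^*L$ and $a=\mu^*\omega_A^{n-k}$ on a blow-up $\mu$ that is an isomorphism over $S$ and makes the divisor snc. The integrand is semipositive, and it is not identically zero if and only if $\omega_L$ has rank at least $k$ somewhere, that is, $k\le r$. The generic rank of $\omega_L$ is a birational invariant.
\end{proof}

\section{The criterion}\label{sec:criterion}

We prove Theorem \ref{thm:criterion}. We know that $\nu(L)=r$. If $r=n$, then $L$ is nef with $L^n>0$, hence big and abundant, and $g=\mathrm{id}$ shows that $K$ is algebraically integrable. So let $r<n$.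

\subsection{Abundance gives a fibration}\label{ss:abundint}
Let $\kappa(L)=r$. If $r=0$, take for $Y$ a point. Let $0<r<n$. Choose $m$ such that $|mL|$ has image of dimension $r$, and a birational morphism $\mu:M'\to M$ from a projective manifold such that $D'=\mu^{-1}(D)$ is snc and, with $L'=\mu^*L$,
\[
mL'=P+E,\qquad E\ge0,\qquad P=g^*(\text{hyperplane}),\qquad g:M'\to Y,\quad\dim Y=r,
\]
where $g$ is surjective. Let $A'$ be ample on $M'$. For $1\le i\le r$, nefness of $L'$ and $P$ gives
\[
\bigl((mL')^iP^{r-i}-(mL')^{i-1}P^{r-i+1}\bigr)L'A'^{\,n-r-1}=(mL')^{i-1}P^{r-i}\cdot E\cdot L'\cdot A'^{\,n-r-1}\ge0 .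
\]
Summing over $i$ and using $\nu(L')=r$ we get
\[
0=(mL')^r\cdot L'\cdot A'^{\,n-r-1}\ge P^r\cdot L'\cdot A'^{\,n-r-1}\ge0 .
\]
Since $P^r$ is the class of a positive number of general fibers of $g$, we get $L'|_Z\cdot A'|_Z^{\,n-r-1}=0$ for each component $Z$ of a general fiber. By generic smoothness, applied to $M'$ and to the strata of $D'$, $Z$ is smooth, $Z\not\subset D'$ and $D'\cap Z$ is snc. So Lemma \ref{lem:integral} applies on $Z$ and gives
\[
\int_{Z\setminus D'}\omega_L\wedge\omega_{A'}^{n-r-1}=0 .
\]
Hence the semipositive form $\omega_L$ vanishes on $Z\setminus D'$, that is, $TZ\subset K$ there. At general points both have dimension $n-r$, so they agree, and $g\circ\mu^{-1}$ shows that $K$ is algebraically integrable.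

\subsection{A fibration gives abundance: plan}
Conversely let $K$ be algebraically integrable. Resolving the rational map, taking its Stein factorization, and resolving again, we get
\[
M\xleftarrow{\ \mu\ }M'\xrightarrow{\ g\ }Y,
\]
with $\mu$ birational, $D'=\mu^{-1}(D)$ snc, $Y$ smooth projective of dimension $r$, and $g$ with connected fibers whose tangent space at a general point is $K$. Put $L'=\mu^*L$. A general fiber $Z$ is smooth and connected, $Z\not\subset D'$, and $D'\cap Z$ is snc. Put $Z^\circ=Z\setminus D'$.

To see what has to be done, let $n=2$ and $r=1$, so that $g$ fibers the surface $M'$ over a curve. The first point is that $L'^N$ is trivial on general fibers for a fixed $N$; here integrality enters. Then $L'^N\otimes g^*A$ has a section for $A$ sufficiently ample, and its divisor is vertical. Subtracting as much of $g^*(\text{divisor})$ as possible, we are left with an effective vertical divisor $E_1$ that misses a component of each fiber. If $E_1\ne0$, Zariski's lemma says that $E_1^2<0$; but $E_1$ has degree $N\deg L'|_C\ge0$ on every curve $C$ in a fiber, because $L'$ is nef, so $E_1^2\ge0$. Hence $E_1=0$, and $L'^N$ is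 pulled back from $Y$ up to a power. In higher dimension we cut down to this case. For this, vertical divisors must map onto divisors of the base, and a flattening achieves that.

\subsection{Triviality on general fibers}

\begin{lemma}\label{lem:trivial}
There is $N\ge1$, independent of the general fiber $Z$, such that $L'^N|_Z\cong\mathcal O_Z$.
\end{lemma}

\begin{proof}
For $v\in TZ^\circ$ the map $\theta_v|_{\mathcal F^w}$ vanishes at general points, hence everywhere on $Z^\circ$. So $\mathcal F^w|_{Z^\circ}$ is stable under $\nabla$, and $\mathcal F^w|_{Z^\circ}=W\otimes\mathcal O$ for a local subsystem $W\subset H_{\mathbb C}|_{Z^\circ}$. Let $\rho=\operatorname{rk}\mathcal F^w$, $m=\operatorname{rk}\bigwedge^\rho H$, and let $\chi$ be the character of $\pi_1(Z^\circ)$ on $\det W\subset\bigwedge^\rho H_{\mathbb C}$.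

Each $\chi(\gamma)$ is an eigenvalue of an integral $m\times m$ matrix, hence an algebraic integer of degree at most $m$. Its conjugates are the numbers $\tau(\chi(\gamma))$, $\tau\in\mathrm{Aut}(\mathbb C)$. Since $\bigwedge^\rho H$ is defined over $\mathbb Z$, $\tau\circ\chi$ is again the character of a rank-one subsystem of $\bigwedge^\rho H_{\mathbb C}|_{Z^\circ}$. By Deligne \cite[Prop.\ 1.13]{Deligne} this local system is semisimple and each irreducible constituent underlies a polarized complex variation of Hodge structure. In rank one there is a single Hodge type, so the polarization is, up to sign, a flat positive definite Hermitian form, and the system is unitary. Thus $|\tau(\chi(\gamma))|=1$ for all $\tau$. By Kronecker $\chi(\gamma)$ is a root of unity, of degree at most $m$. So $\chi^N=1$ with $N=\mathrm{lcm}\{d:\varphi(d)\le m\}$, where $\varphi$ is Euler's function.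

The local monodromies of $\bigwedge^\rho H$ are unipotent, so those of $\chi$ are trivial and $\det W$ extends to a rank-one local system $\mathcal W$ on $Z$. A local flat generator of $\mathcal W$ is killed by the logarithms of monodromy, so it is a member of a frame of the canonical extension as in \S\ref{ss:can}. Thus $\mathcal W\otimes\mathcal O_Z$ is a line subbundle of $(\bigwedge^\rho\mathcal H|_{Z^\circ})^{\mathrm{can}}$ extending $\det\mathcal F^w$, and by \S\ref{ss:can} it is $L'|_Z$. Hence $L'^N|_Z\cong\mathcal W^{\otimes N}\otimes\mathcal O_Z\cong\mathcal O_Z$.
\end{proof}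

Remark \ref{rem:real} shows that integrality cannot be dropped here. If $r=0$, then $Z=M'$, so $L'^N$ is trivial and $\kappa(L)=0=\nu(L)$. From now on $1\le r\le n-1$.

\subsection{Flattening and a vertical divisor}
By the flattening theorem (Raynaud--Gruson, Hironaka) there is a projective birational morphism $Y_1\to Y$ with $Y_1$ smooth such that the main component of $M'\times_YY_1$ is flat over $Y_1$. Let $X^\flat$ be its normalization, with the induced map $g:X^\flat\to Y_1$, and let $L_\flat$ be the pullback of $L$. Then:
\begin{itemize}
\item $X^\flat$ is a normal projective variety, birational over $M$, and general fibers of $g$ are general fibers $Z$ as above;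
\item all components of all fibers have dimension $n-r$: at most $n-r$ by flatness and finiteness of the normalization, at least $n-r$ because $Y_1$ is smooth of dimension $r$;
\item all fibers are connected, since the finite part of the Stein factorization of $g$ is birational onto the normal variety $Y_1$, hence an isomorphism.
\end{itemize}
Consequently a prime divisor $Q\subset X^\flat$ with $g(Q)\ne Y_1$ maps \emph{onto} a prime divisor, because the fibers of $Q\to g(Q)$ have dimension at most $n-r$. For a prime divisor $P\subset Y_1$, every component of $g^{-1}(P)$ has dimension $n-1$ ($P$ is Cartier), so it maps onto $P$.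

The sheaf $g_*(L_\flat^N)$ is torsion-free, and nonzero by Lemma \ref{lem:trivial}. So for a suitable very ample $A$ on $Y_1$ there is a section $s\ne0$ of $L_\flat^N\otimes g^*A$. Let $E_0=\operatorname{div}(s)$. On a general fiber $s$ restricts to a nonzero section of a trivial bundle on a connected projective variety, so $E_0$ does not meet it, and every component of $E_0$ maps onto a prime divisor. For each prime divisor $P\subset Y_1$ let
\[
c_P=\min_Q\frac{\mathrm{mult}_QE_0}{\mathrm{mult}_Q\,g^*P},
\]
the minimum over the components $Q$ of $g^{-1}(P)$. All but finitely many $c_P$ are zero. Put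
\[
G=\sum_Pc_PP,\qquad E_1=E_0-g^*G\ge0 .
\]
Then $E_1$ is an effective $\mathbb Q$-Cartier divisor with
\begin{equation}\label{eq:E1}
E_1\sim_{\mathbb Q}NL_\flat+g^*(A-G),
\end{equation}
and for each $P$ its support does not contain all components of $g^{-1}(P)$.

\subsection{The divisor $E_1$ vanishes}
Recall Zariski's lemma: if a smooth projective surface is fibered over a smooth curve and $F$ is a $\mathbb Q$-divisor supported in a connected fiber, then $F^2\le0$, with equality only if $F$ is a rational multiple of the fiber.

\begin{lemma}\label{lem:E1}
$E_1=0$.
\end{lemma}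

\begin{proof}
Otherwise there are a prime divisor $P\subset Y_1$ and components $Q_1,Q_2$ of $g^{-1}(P)$ with $Q_1\subset\mathrm{Supp}\,E_1$ and $Q_2\not\subset\mathrm{Supp}\,E_1$.

\emph{Cutting down.} Let $B_1\subset Y_1$ be the intersection of $r-1$ general members of a very ample system, a smooth connected curve. Then $X_1=g^{-1}(B_1)$ is normal, being an intersection of general members of base point free systems on a normal variety. It is connected because the fibers of $g$ are, hence irreducible. Let $T\subset X_1$ be its intersection with $n-r-1$ general very ample divisors on $X^\flat$, an irreducible normal surface. The general fiber of $T\to B_1$ is a smooth connected curve by Bertini's theorem, so all fibers are connected (Stein factorization, $B_1$ being smooth).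

\emph{Curves over $y$.} Let $y\in B_1\cap P$, which is nonempty. For $i=1,2$ the fiber of $Q_i\to P$ over $y$ has dimension at least $(n-1)-(r-1)=n-r$, so $Q_i\cap T$ contains a curve over $y$. Since $\dim(Q_2\cap\mathrm{Supp}\,E_1)\le n-2$ and $T$ is cut out by $n-2$ general members of base point free systems on $X^\flat$, the set $Q_2\cap\mathrm{Supp}\,E_1\cap T$ is finite. So the curves in $Q_2\cap T$ over $y$ are not contained in $\mathrm{Supp}\,E_1$.

\emph{The contradiction.} Let $\widetilde T\to T$ be a resolution; the fibers of $\widetilde T\to B_1$ are still connected, as $T$ is normal. The pullback of $E_1$ to $\widetilde T$ is an effective $\mathbb Q$-divisor supported in finitely many fibers. Let $\widetilde F$ be its part over $y$. It is nonzero because of $Q_1$, and it does not contain a certain component of the fiber, namely the strict transform of a curve in $Q_2\cap T$. By Zariski's lemma $\widetilde F^2<0$. On the other hand let $C$ be a component of the fiber of $\widetilde T$ over $y$. The other parts of the pullback of $E_1$ are disjoint from $C$, and the pullback of $g^*(A-G)$ has degree $0$ on $C$. So by \eqref{eq:E1}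
\[
\widetilde F\cdot C=N\deg(L_\flat|_C)\ge0 .
\]
As $\widetilde F$ is a nonnegative combination of such $C$, we get $\widetilde F^2\ge0$, a contradiction.
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:criterion}]
By Lemma \ref{lem:E1} and \eqref{eq:E1}, $NL_\flat\sim_{\mathbb Q}g^*B$ with $B=G-A$ a $\mathbb Q$-divisor on $Y_1$. It is nef because $g$ is surjective and $L_\flat$ is nef. If $B^r=0$, then $L_\flat^r$ would be numerically trivial, contradicting $L^r\cdot A_M^{n-r}>0$ for $A_M$ ample on $M$ (Corollary \ref{cor:nu}). So $B$ is nef with $B^r>0$, hence big, and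
\[
\kappa(L)=\kappa(L_\flat)\ge\kappa(B)=r=\nu(L).
\]
Since $\kappa(L)\le\nu(L)$, $L$ is abundant.
\end{proof}

In the counterexample the leaves of $K$ are the images of $\{p\}\times\mathfrak h$. If $K$ were algebraically integrable, general leaves would be contained in compact curves $C$ with $L\cdot C=0$, and the claim in Section \ref{sec:counter} excludes precisely this.

\section{The full period map and weight at most two}\label{sec:full}

\begin{proposition}\label{prop:full}
The distribution $x\mapsto\{v:\theta_v=0\}$ is algebraically integrable on $M$.
\end{proposition}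

First we deduce the theorem.

\begin{proof}[Proof of Theorem \ref{thm:range}(a)]
$L$ is nef by Kawamata's theorem. If $K_x=\{v:\theta_v=0\}$ for general $x$, then $K$ is algebraically integrable by Proposition \ref{prop:full}, and Theorem \ref{thm:criterion} applies.

This holds for $w\le2$. If $w=0$, then $\theta=0$. If $w=1$, then $\theta_v|_{H^{1,0}}$ is all of $\theta_v$. If $w=2$ and $v\in K_x$, let $a\in H^{1,1}$ and $b\in H^{2,0}$. Since $\psi$ is flat, $\psi(\theta_va,b)=-\psi(a,\theta_vb)=0$; as $H^{0,2}$ and $H^{2,0}$ are paired perfectly, $\theta_va=0$.

If $\nu(L)=n$, then $L$ is nef and big. If $\nu(L)=0$, then $r=0$ and $K$ is algebraically integrable via $M\to\mathrm{pt}$, so Theorem \ref{thm:criterion} applies. For $n=1$ these are the only cases.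
\end{proof}

The last two sentences of Theorem \ref{thm:range} follow from (a), (b) and $\nu(L)\in\{0,\dots,n\}$.

It remains to prove Proposition \ref{prop:full}. By \S\ref{ss:can} we may assume that $D$ is snc. Let $D'$ be the union of the components of $D$ with nontrivial local monodromy and $S'=M\setminus D'$. By the nilpotent orbit theorem, with the relevant $N_i$ equal to zero, $H$ extends to a variation on $S'$, and the results of Section \ref{sec:curv} apply to it with $D'$ in place of $D$. Let $\mathfrak D$ be the period domain, on which $G_{\mathbb Z}$ acts properly discontinuously with finite stabilizers, and let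
\[
\Phi:S'\to G_{\mathbb Z}\backslash\mathfrak D
\]
be the period map. The proof has three steps: $\Phi$ is proper; its fibers give an analytic fibration of a dense open subset of $S'$ by compact submanifolds; these sweep out a component of the Hilbert scheme, which makes the fibration algebraic.

\begin{lemma}\label{lem:proper}
$\Phi$ is proper.
\end{lemma}

\begin{proof}
If not, there are $x_m\in S'$ with $x_m\to x_\infty\in D'$ and $\Phi(x_m)$ in a compact set. Take a polydisc at $x_\infty$ in which $D'=\{t_1\cdots t_l=0\}$ with $l\ge1$, and let $T\ne1$ be the unipotent monodromy about $t_1=0$. Let $\tilde\Phi$ be a lift of $\Phi$ to the universal cover of the polydisc minus $D'$, and $\tilde x_m$ a lift of $x_m$. The loop about $t_1=0$ through $x_m$ in the $t_1$-direction has Poincar\'e length tending to $0$, since $t_1(x_m)\to0$. By Lemma \ref{lem:growth}(a),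
\[
d\bigl(\tilde\Phi(\tilde x_m),T\tilde\Phi(\tilde x_m)\bigr)\to0
\]
for an invariant distance $d$ on $\mathfrak D$. After passing to a subsequence there are $g_m\in G_{\mathbb Z}$ with $q_m=g_m\tilde\Phi(\tilde x_m)\to q\in\mathfrak D$. The elements $T_m=g_mTg_m^{-1}\in G_{\mathbb Z}$ satisfy $d(q_m,T_mq_m)\to0$, so $T_mq_m\to q$ as well. By proper discontinuity only finitely many $T_m$ occur, and passing to a constant subsequence we see that some $T_m$ fixes $q$. Hence $T_m$ has finite order. But $T_m$ is unipotent and $\ne1$, a contradiction.
\end{proof}

\subsection*{The analytic fibration}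
Let $S'\xrightarrow{f}Y_0\to G_{\mathbb Z}\backslash\mathfrak D$ be the Stein factorization of $\Phi$: $Y_0$ is normal and irreducible, $f$ is proper and surjective with connected fibers, and the second map is finite. Let $d=n-\dim Y_0$. Over the complement $Y_0^\circ$ of a nowhere dense analytic subset, $f$ is a smooth map to a manifold. The manifold $Y_0^\circ$ is connected.

On a nonempty open set the tangent space of the fiber of $f$ at $x$ is $\{v:\theta_v=0\}$. Indeed, for $x\in f^{-1}(Y_0^\circ)$ outside a proper analytic subset a lift of $\Phi$ has constant rank near $x$, and its local level set through $x$ has tangent space $\{v:\theta_v=0\}$. This level set is connected and lies in a fiber of $\Phi$, which is a finite disjoint union of fibers of $f$; so it lies in a fiber of $f$. Conversely, on a fiber of $f$ the lift takes values in a single $G_{\mathbb Z}$-orbit, which is discrete, so it is locally constant.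

If $d=0$, then $g=\mathrm{id}$ proves the proposition. Let $d\ge1$.

\subsection*{Algebraicity}
Fix $y\in Y_0^\circ$. The fiber $Z=f^{-1}(y)$ is a compact submanifold of $M$, hence algebraic by Chow's theorem. Let $U\subset Y_0^\circ$ be a small Stein neighborhood of $y$. A sufficiently small deformation $Z_t\subset M$ of $Z$ is smooth, connected, of dimension $d$, and contained in the open set $f^{-1}(U)$. Holomorphic functions on $U$ separate points, and they pull back to constants on the compact connected manifold $Z_t$; so $f(Z_t)$ is a point. Since $Z_t$ is compact of dimension $d$ and the fibers of $f$ over $U$ are connected manifolds of dimension $d$, $Z_t$ is a fiber of $f$. Hence the injective holomorphic map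
\[
h:Y_0^\circ\to\mathrm{Hilb}(M)_{\mathrm{red}},\qquad y'\mapsto[f^{-1}(y')],
\]
maps every neighborhood of $y$ onto a neighborhood of $[Z]$. It follows that exactly one irreducible component $\mathcal Y$ of $\mathrm{Hilb}(M)_{\mathrm{red}}$ contains $[Z]$: the preimages under $h$ of the finitely many components through $[Z]$ are closed analytic and cover a neighborhood of $y$, so one of them contains a neighborhood of $y$, and then that component contains a neighborhood of $[Z]$. Moreover $\dim\mathcal Y=\dim Y_0$. Since $Y_0^\circ$ is connected, $h$ maps all of $Y_0^\circ$ into $\mathcal Y$.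

Let $\mathcal Y^\circ\subset\mathcal Y$ be the Zariski open set of smooth connected members, $\pi:\mathcal U^\circ\to\mathcal Y^\circ$ the universal family, which is irreducible of dimension $\dim Y_0+d=n$, and $\mathrm{ev}:\mathcal U^\circ\to M$ the evaluation map. It is dominant since its image contains $f^{-1}(Y_0^\circ)$.

\begin{lemma}\label{lem:ev}
Every $x\in f^{-1}(Y_0^\circ)$ has exactly one preimage under $\mathrm{ev}$.
\end{lemma}

\begin{proof}
One preimage is given by the fiber of $f$ through $x$. Let $x\in Z'$ with $[Z']\in\mathcal Y^\circ$. We must show $Z'=f^{-1}(f(x))$. The cycles $Z'$ and $Z$ are homologous in $M$, because $\mathcal Y^\circ$ is irreducible. We use this twice. Let $A$ be ample on $M$ with positive curvature form $\omega_A$.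

First, $Z'\subset S'$. For a component $D_i$ of $D'$ we have $Z'\not\subset D_i$ because $x\notin D_i$, and
\[
D_i\cdot A^{d-1}\cdot Z'=D_i\cdot A^{d-1}\cdot Z=0
\]
because $Z\cap D_i=\emptyset$. If $Z'\cap D_i$ were nonempty, it would support an effective nonzero divisor on $Z'$ and the left side would be positive.

Second, $\Phi$ is constant on $Z'$. The form $\omega_G$ on $S'$ is the curvature form of the restriction to $S'$ of the line bundle $\bigotimes_p\det\mathcal F^p(\mathcal H^{\mathrm{can}})$ on $M$. Since $Z$ and $Z'$ are compact in $S'$,
\[
\int_{Z'}\omega_G\wedge\omega_A^{d-1}=\int_Z\omega_G\wedge\omega_A^{d-1}=0,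
\]
the last equality because $\Phi$ is constant on $Z$ and so $\theta$ vanishes on $TZ$. As $\omega_G\ge0$, it vanishes on $Z'$. By \S\ref{ss:curv}, $\theta_v=0$ for all $v\in TZ'$, so $\Phi$ is constant on the connected $Z'$, and $Z'\subset f^{-1}(f(x))$. Both are irreducible of dimension $d$, so they are equal.
\end{proof}

\begin{proof}[End of the proof of Proposition \ref{prop:full}]
The set $f^{-1}(Y_0^\circ)$ is dense and open in $M$. So the dominant map $\mathrm{ev}$ between irreducible varieties of dimension $n$ has degree $1$ by Lemma \ref{lem:ev} and is birational. The component $\mathcal Y$ of the Hilbert scheme is projective of dimension $n-d$. The rational map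
\[
g=\pi\circ\mathrm{ev}^{-1}:M\dashrightarrow\mathcal Y
\]
is dominant. For $x$ in a nonempty open set its fiber through $x$ agrees near $x$ with $f^{-1}(f(x))$, and has tangent space $\{v:\theta_v=0\}$ at $x$. By the last remark in \S\ref{ss:curv} the same then holds at general points.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
Source of the conjecture,
doi:10.2969/msjmemoirs/01401c050,
\url{https://projecteuclid.org/accountAjax/Download?urlId=10.2969%2Fmsjmemoirs%2F01401C050&downloadType=presschapter&isResultClick=True}.

\bibitem{BHC}
Borel and Harish-Chandra,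
Ann. of Math. \textbf{75} (1962).

\bibitem{Deligne}
Deligne,
\emph{Un th\'eor\`eme de finitude pour la monodromie},
Progr. Math. \textbf{67} (1987).

\bibitem{GS}
Griffiths and Schmid,
Acta Math. \textbf{123} (1969).

\bibitem{Schmid}
Schmid,
Invent. Math. \textbf{22} (1973).

\end{thebibliography}

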